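# Mapping sparse oriented graphs to the complement of a directed 5-cycle

## 1. Digraphs, homomorphisms and the target $W$

**Definition (digraph, oriented graph).** All digraphs are finite, with no loops and no two arcs in the same direction between the same pair of vertices. A pair of opposite arcs $(u,v),(v,u)$, a *digon*, is allowed. An *oriented graph* is a digraph with no pair of opposite arcs, that is, an orientation of a simple graph. For example, the directed triangle is an oriented graph, and the digon is a digraph but not an oriented graph.

**Definition (homomorphism, bound).** A *homomorphism* from $G_1=(V_1,A_1)$ to $G_2=(V_2,A_2)$ is a map $\phi:V_1\to V_2$ such that $(u,v)\in A_1$ implies $(\phi(u),\phi(v))\in A_2$. A digraph $H$ *bounds* a class $\mathcal C$ of digraphs if every member of $\mathcal C$ has a homomorphism to $H$. For example, the single arc $0\to1$ bounds the class of bipartite graphs with all arcs oriented from one side to the other.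

**Definition (the digraph $W$).** Let $C(5;1,2)$ be the tournament on $\mathbb Z_5$ with arcs $(i,j)$ for $j-i\in\{1,2\}$, and let $W=C(5;1,2)^2$. Its arcs are the two-step walks in $C(5;1,2)$; since $1+1=2$, $1+2=3$, $2+2=4$, this means
$$(i,j)\text{ is an arc of }W\iff j-i\in\{2,3,4\}\pmod 5 .$$
Equivalently, $W$ is the complement of the directed 5-cycle $0\to1\to2\to3\to4\to0$. It is not an oriented graph: $0\to2$ has difference $2$ and $2\to0$ has difference $3$, so $0$ and $2$ form a digon. On the other hand $0\to4$ is an arc and $4\to0$ is not, since its difference is $1$.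

Two examples of homomorphisms to $W$. The directed triangle maps to $0\to2\to1\to0$ (differences $2,4,4$). The transitive triangle maps to $0\to2\to4$ with $0\to4$ (differences $2,2,4$).

**Definition (maximum average degree).** The maximum average degree of an oriented graph $G$ is $\max_{H'}2|E(H')|/|V(H')|$ over all nonempty subgraphs $H'$ of its underlying undirected graph. Any orientation of a cycle has maximum average degree $2$, any orientation of $K_4$ has $3$, and $C(5;1,2)$, an orientation of $K_5$, has $4$.

## 2. Maximum average degree below $10/3$

It is known that $W$ bounds the class of all orientations of planar graphs of girth at least $5$. Is planarity really needed, or is it only sparsity that matters? A planar graph of girth at least $5$ has maximum average degree below $10/3$. To see this, take a connected subgraph. If it is a tree, its average degree is below $2$. Otherwise each of its $F$ faces has a boundary walk of length at least $5$, so $5F\le 2|E|$, and Euler's formula gives $|E|\le\frac53(|V|-2)<\frac53|V|$. For a disconnected subgraph, add over the components. This explains the number in the following conjecture,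 whose source is the paper "Homomorphism Bounds for Oriented Planar Graphs of Given Minimum Girth", available at https://kam.mff.cuni.cz/kamserie/clanky/2011/s1007.pdf.

**Conjecture 1.** $W$ bounds all oriented graphs with maximum average degree $<10/3$.

The question is to prove or disprove it. We shall prove it (Corollary 7). We shall then prove more: $W$ bounds all oriented graphs with maximum average degree $<17/5$, while some oriented graph with maximum average degree $18/5$ has no homomorphism to $W$ (Theorem 8).

## 3. Coloring greedily, and the obstruction at degree 3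

Think of a homomorphism $f:V(G)\to\mathbb Z_5$ as a coloring. An arc $u\to v$ requires $f(v)-f(u)\notin\{0,1\}$. If $u$ is already colored, then $u\to v$ forbids the colors $f(u),f(u)+1$ at $v$, and $v\to u$ forbids $f(u)-1,f(u)$ at $v$. In both cases a colored neighbor forbids exactly two cyclically consecutive colors.

**Maximum average degree $<3$.** Every nonempty subgraph then has a vertex $v$ of degree at most $2$. Remove it, color the rest by induction, and put $v$ back: at most four colors are forbidden at $v$, so one is left. Hence $W$ bounds all oriented graphs with maximum average degree $<3$.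

**A vertex of degree 3.** Three forbidden pairs can cover $\mathbb Z_5$. Take the transitive tournament $a,b,c,d$, in which each vertex dominates the later ones, and color $a,b,c$ by $0,2,4$. Then $d$ sees the forbidden pairs $\{0,1\},\{2,3\},\{4,0\}$, and no color is left. A different choice works: with colors $0,4,3,2$ the differences (later minus earlier) are $4,3,2$ from $a$, then $4,3$ from $b$, then $4$ from $c$, all in $\{2,3,4\}$. So a vertex of degree 3 must be treated together with its surroundings.

## 4. Labeled graphs and critical graphs

We now widen the class of objects. One reason is convenience: recoloring one vertex by a shift will be a symmetry. A second and deeper reason will appear in Section 5.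

**Definition (interval).** An *interval* of size $s$ is a set of $s$ cyclically consecutive elements of $\mathbb Z_5$; we also say *$s$-interval*. Thus $\{4,0\}$ is a 2-interval and $\{0,2\}$ is not an interval.

**Definition (labeled graph, coloring).** A *labeled graph* is a finite loopless multigraph (parallel edges allowed) in which every edge $e=uv$ carries a constraint $f(v)-f(u)\notin D$, where $D=\{s,s+1\}$ is a 2-interval. Read from the other end the constraint is $f(u)-f(v)\notin -D$, and $-D$ is again a 2-interval, so the notion does not depend on the direction of reading. A *coloring* is a map $f:V\to\mathbb Z_5$ satisfying all constraints. Degrees count edges with multiplicity; subgraphs keep their labels; $G[R]$ is the subgraph induced by $R$.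

Example: give each arc $(u,v)$ of a digraph $G$ the label $f(v)-f(u)\notin\{0,1\}$. Then the colorings are exactly the homomorphisms $G\to W$. A digon becomes two parallel edges, with constraints $f(v)-f(u)\notin\{0,1\}$ and $f(v)-f(u)\notin\{4,0\}$; together they allow the differences $2,3$.

**Frames.** Adding a constant to a coloring gives a coloring. Moreover, if we rename the colors at a single vertex $v$, replacing $f(v)$ by $f(v)+t$, then the labels on the edges at $v$ are shifted by $t$ and remain 2-intervals. We call this *changing the frame of $v$*. For example, if $uv$ carries $f(v)-f(u)\notin\{3,4\}$, then $t=2$ turns it into $f(v)-f(u)\notin\{0,1\}$. A digraph does not have this symmetry.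

If $v$ is colored, each edge $uv$ *forbids* a 2-interval of colors at $u$. As $f(v)$ runs over $\mathbb Z_5$, this forbidden interval runs once through all five 2-intervals.

**Fact 1.**

1. $\{x,x+1\}\cap\{y,y+1\}=\emptyset$ if and only if $y-x\in\{2,3\}$.
2. Let $A$ be a nonempty set of available colors at $u$ and let $uv$ be an edge. The number of colors of $v$ incompatible with *every* color of $A$ (we say $A$ *rules them out* at $v$) is $2$ if $|A|=1$, at most $1$ if $|A|=2$, and $0$ if $|A|\ge3$.
3. If $A$ and $B$ are nonempty sets of colors at the ends of an edge and no pair of $A\times B$ satisfies its constraint, then $|A|+|B|\le3$.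

*Proof.* (1) The intervals meet exactly when $y-x\in\{-1,0,1\}$. (2) A color $c$ of $v$ is ruled out exactly when $A$ is contained in the 2-interval that $c$ forbids at $u$. So we count the 2-intervals containing $A$: an element lies in exactly two, a 2-element set lies in at most one, a larger set in none. (3) $B$ consists of colors ruled out by $A$, so by (2) $|B|\le2$ if $|A|=1$ and $|B|\le1$ if $|A|=2$; and $|A|\ge3$ would force $B=\emptyset$. $\square$

**Definition (critical).** A labeled graph is *critical* if it has no coloring but all its proper subgraphs have one. Every uncolorable labeled graph contains a critical subgraph. A critical graph has at least 2 vertices, and it has **minimum degree at least 3**: if $\deg v\le2$, color $G-v$; at most four colors are forbidden at $v$.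

Two multigraphs will play a special role, regardless of their labels:

* $\Theta_3$: two vertices joined by three edges;
* $\Theta_{221}$: three vertices whose pairs are joined by $2,2,1$ edges.

Examples of critical labelings. On $\Theta_3$ with vertices $u,v$, forbid $f(v)-f(u)\in\{0,1\}$, $\{2,3\}$, $\{4,0\}$ by the three edges. Every difference is forbidden; without the first edge the difference $1$ is allowed, without the second $2$, without the third $4$. So this is critical. On $\Theta_{221}$ with vertices $x,y,z$ take
$$f(y)-f(x)\notin\{0,1\},\ \{2,3\};\qquad f(z)-f(x)\notin\{0,1\},\ \{2,3\};\qquad f(z)-f(y)\notin\{0,1\}.$$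
The first four edges force $f(y)=f(z)=f(x)+4$, which the last edge forbids. It is critical too. With $f(x)=0$: without $yz$ use $f(y)=f(z)=4$. If one $xy$ edge is removed, keep $f(z)=4$; then $f(y)$ may be any element of $\{2,3,4\}$ or of $\{4,0,1\}$, and $yz$ only excludes $3,4$, so $2$ or $0$ works. If one $xz$ edge is removed, keep $f(y)=4$; $yz$ excludes $4,0$ at $z$, and $2$ or $1$ works.

Throughout, $D_3=D_3(G)$ denotes the set of vertices of degree 3.

## 5. Cycles of degree-3 vertices and the bound $16/5$

In a critical graph all degrees are at least 3, so density must come from showing that degree-3 vertices cannot be too plentiful. The first thing to try is to recolor a whole cycle of them.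

**Lemma 2 (cycles).** Let $u_1\dots u_m$, $m\ge2$, be a cycle with labeled edges (two parallel edges if $m=2$), and let each $u_i$ have a list $L_i$ that is a 3-interval. Then the cycle has a coloring from the lists.

*Proof.* Changing frames, let all $L_i=\{0,1,2\}$, and let $u_iu_{i+1}$ forbid $f(u_{i+1})-f(u_i)\in\{s_i,s_i+1\}$. Write $(c,c')$ for $f(u_i)=c$, $f(u_{i+1})=c'$. Call the edge *passive* if $s_i\in\{1,2,3\}$ and *active* if $s_i\in\{0,4\}$. Reading off the allowed differences:

* $s_i=1$ allows differences $0,3,4$: the pairs $(0,0),(1,1),(2,2)$ and $(2,0)$, among others.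
* $s_i=2$ allows $0,1,4$: the pairs $(0,0),(1,1),(2,2)$ and $(0,1),(1,0),(1,2),(2,1)$.
* $s_i=3$ allows $0,1,2$: the pairs $(0,0),(1,1),(2,2)$ and $(0,2)$, among others.
* $s_i=0$ allows $2,3,4$: the pairs $(0,2),(2,0)$ and $(2,1),(1,0)$.
* $s_i=4$ allows $1,2,3$: the pairs $(0,2),(2,0)$ and $(0,1),(1,2)$.

So along a passive edge we may keep the color, and we do so unless we say otherwise. Along an active edge we may switch $0\leftrightarrow2$. Let $j$ be the number of active edges.

*$j$ even.* Alternate $0,2$ along the active edges (a constant coloring if $j=0$). This closes up.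

*$j\ge3$ odd.* A cyclic sequence of odd length in the two letters $0,4$ cannot alternate, so two cyclically consecutive active edges have the same $s$. Along these two use $2\to1\to0$ if $s=0$ and $0\to1\to2$ if $s=4$. The two edges together turn $2$ into $0$, or $0$ into $2$. The remaining $j-2$ active edges are odd in number; switching $0\leftrightarrow2$ on each turns the result back into the starting color.

*$j=1$.* Since $m\ge2$ there is a passive edge; let its value be $s'$. Use $(c,c')$ on the active edge, $(c',c)$ on this passive edge, and keep the color elsewhere. If $s'=1$ take $(c,c')=(0,2)$: the passive edge gets $(2,0)$. If $s'=3$ take $(2,0)$: the passive edge gets $(0,2)$. If $s'=2$, take $(2,1)$ when the active $s$ is $0$ and $(0,1)$ when it is $4$: the passive edge gets $(1,2)$ or $(1,0)$. All these pairs are in the lists above. $\square$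

**Lemma 3 (forest).** If $G$ is critical without parallel edges, then $G[D_3]$ is a forest.

*Proof.* Otherwise let $Q$ be a shortest cycle in $G[D_3]$. It is induced and has length at least $3$, so each of its vertices has exactly one neighbor off $Q$. Color $G-V(Q)$, which is possible by criticality. At each vertex of $Q$ one 2-interval is forbidden, so a 3-interval is left as list. By Lemma 2, $G$ is colorable, a contradiction. $\square$

**What this gives.** Let $G$ be critical without parallel edges, $n_3=|D_3|$, $B=V\setminus D_3$. A tree component of $G[D_3]$ with $k$ vertices sends $3k-2(k-1)=k+2$ edges to $B$, so $\sum_{B}d(v)\ge n_3$. For $d\ge4$ we have $d-\frac{16}5\ge\frac d5$, hence $\sum_V\big(d(v)-\frac{16}5\big)\ge-\frac{n_3}5+\frac{n_3}5=0$. An oriented graph that does not map to $W$ contains a critical subgraph without parallel edges, and so it has maximum average degree at least $16/5$. This proves the conjecture with $16/5$ in place of $10/3$.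

**Where it stops.** A long path of degree-3 vertices sends only about one edge per vertex to $B$, and nothing so far excludes it. The natural attempt is to take a path $u,v,w$ in $G[D_3]$ with $uw\notin E$, delete it, and color the rest so that the coloring extends. Let $a,b$ be the other two neighbors of $u$. To be flexible at $u$ we want the two pairs forbidden by $a$ and $b$ to overlap. If $a\to u$ and $b\to u$, they are $\{f(a),f(a)+1\}$ and $\{f(b),f(b)+1\}$, so we want $f(b)-f(a)\notin\{2,3\}$. The cases $u\to a,u\to b$; $a\to u\to b$; $b\to u\to a$ give in the same way $\{2,3\}$, $\{3,4\}$, $\{1,2\}$. An arc between $a$ and $b$ forbids $f(b)-f(a)\in\{0,1\}$ or $\{4,0\}$. So the condition we want is *never* an arc, and $ab$ may already carry an arc. An induction inside oriented graphs breaks exactly here. For labeled multigraphs the condition is just one more edge.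

## 6. Replacing a path by two edges, and contracting a set

**Lemma 4 (edge replacement).** Let $G$ be critical without parallel edges, and let $u,v,w\in D_3$ with $uv,vw\in E$ and $uw\notin E$. Let $N(u)=\{v,a,b\}$, $N(v)=\{u,w,c\}$, $N(w)=\{v,d,e\}$. Then there are labels for a new edge $ab$ and a new edge $de$ such that $G'=G-\{u,v,w\}+ab+de$ is uncolorable.

*Proof.* Note $a\neq b$, $d\ne e$ and $a,b,c,d,e\notin\{u,v,w\}$; other coincidences are allowed. The 2-intervals forbidden at $u$ by $a$ and $b$ have the form $\{f(a)+s,f(a)+s+1\}$ and $\{f(b)+s',f(b)+s'+1\}$ with constants $s,s'$. By Fact 1(1) they are disjoint if and only if $f(b)-f(a)$ lies in a certain 2-interval. Use it as the label of $ab$, and define the label of $de$ in the same way using $w$.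

Suppose $G'$ had a coloring. The intervals forbidden at $u$ by $a,b$ overlap, so at least $2$ colors are available at $u$; the same holds at $w$. At $v$ only $c$ is colored, so at least $3$ colors are available. By Fact 1(2), $u$ and $w$ each rule out at most one color of $v$. Color $v$ with a remaining color; then $u$ and $w$ have compatible available colors, and they are not adjacent to each other. So $G$ is colorable, a contradiction. $\square$

To use this we must know that a smaller critical graph is dense, and that subsets of $V(G)$ do not carry too many edges. Both are measured by a potential. Fix weights $\alpha,\beta>0$ and put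
$$\Phi(G)=\alpha|V|-\beta|E|,\qquad \Phi(R)=\Phi(G[R])\quad(\emptyset\ne R\subseteq V).$$
Dense graphs have small potential. For $\Theta_3$ the value is $2\alpha-3\beta$.

**Lemma 5 (contraction).** Let $G$ be critical, $R\subsetneq V$, $|R|\ge2$. There are a critical graph $C$ with $2\le|V(C)|\le|V\setminus R|+1$ and a set $R'$ with $R\subsetneq R'\subseteq V$, $|R'|=|R|+|V(C)|-1$, such that $\Phi(R)\ge\Phi(R')+\alpha-\Phi(C)$.

*Proof.* Let $\varphi$ color the proper subgraph $G[R]$. Form $G/R$: replace $R$ by one vertex $r$, delete the edges inside $R$, and turn each edge $xy$ ($x\in R$, $y\notin R$) with constraint $f(y)-f(x)\notin D$ into an edge $ry$ with constraint $f(y)-f(r)\notin D+\varphi(x)$. From a coloring of $G/R$ we would get a coloring of $G$ by setting $f(x)=\varphi(x)+f(r)$ on $R$: inside $R$ this is a shift of $\varphi$, and the crossing constraints hold by the choice of labels. So $G/R$ is uncolorable and contains a critical $C$. Moreover $r\in V(C)$, since otherwise $C$ is an uncolorable proper subgraph of $G$.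

Put $R'=R\cup(V(C)\setminus\{r\})$. As $|V(C)|\ge2$, $R'\supsetneq R$. The edges of $G[R']$ include those of $G[R]$ and, disjoint from them, those corresponding to $E(C)$. Hence $\Phi(R')\le\Phi(R)+\alpha(|V(C)|-1)-\beta|E(C)|=\Phi(R)+\Phi(C)-\alpha$. $\square$

## 7. The conjecture: critical graphs and $5|V|-3|E|$

Let $p(G)=5|V|-3|E|$, that is, $\alpha=5$, $\beta=3$. Then $p(G)\le0$ says exactly that the average degree is at least $10/3$, and $p(\Theta_3)=1$.

**Theorem 6.** If $G$ is a critical labeled graph, then $p(G)\le0$, or $G=\Theta_3$ (and $p(G)=1$).

*Proof.* Let $G$ be a counterexample with fewest vertices: $p(G)\ge1$ and $G\ne\Theta_3$. Every critical $C$ with fewer vertices has $p(C)\le1$, with equality only for $\Theta_3$. If $|V|=2$, then $|E|\ge3$ by minimum degree 3; $|E|=3$ is $\Theta_3$, and $|E|\ge4$ gives $p<0$. So $|V|\ge3$.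

**Step 1: no proper subset is dense.** The purpose is a lower bound: $p(R)\ge5$ for all $R\subsetneq V$ with $|R|\ge2$. We induct downward on $|R|$. In Lemma 5, $|V(C)|\le|V|-|R|+1<|V|$, so $p(C)\le1$ and $p(R)\ge p(R')+5-p(C)\ge p(R')+4$. If $R'=V$, this is at least $1+4=5$. Otherwise $p(R')\ge5$ by induction, and $p(R)\ge9$.

**Step 2: no parallel edges.** This makes Lemmas 3 and 4 available. A pair joined by parallel edges would have $p\le10-6=4$, and it is a proper subset since $|V|\ge3$; this contradicts Step 1. By Lemma 3, $G[D_3]$ is a forest.

**Step 3: components of $G[D_3]$ have at most two vertices.** This is the point at which Section 5 stopped. If some component is larger, then, as $G[D_3]$ is a forest, there are $u,v,w$ as in Lemma 4. Let $C\subseteq G'$ be critical and $R=V(C)\subseteq V\setminus\{u,v,w\}$. Let $j$ be the number of new edges in $C$; $j\ge1$, since otherwise $C$ is an uncolorable proper subgraph of $G$. Apart from the new edges, $C$ uses only edges of $G[R]$, so $p(C)\ge p(R)-3j$. Also $|R|\ge2$, so $p(R)\ge5$.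

If $j=1$, then $p(C)\ge2$, a contradiction. So $j=2$, $\{a,b,d,e\}\subseteq R$, and $p(R)\le p(C)+6\le7$. Let $R'=R\cup\{u,v,w\}$.

*Case $c\notin R$.* Going from $R$ to $R'$ adds three vertices and the six edges $uv,vw,ua,ub,wd,we$. So $p(R')=p(R)+15-18\le4$, and $R'\ne V$ because $c\notin R'$. This contradicts Step 1.

*Case $c\in R$.* Now $vc$ is added as well: $p(R')=p(R)+15-21=p(R)-6\le p(C)\le1$. By Step 1, $R'=V$, and $1\le p(G)=p(R)-6\le p(C)\le1$. Equality holds throughout. So $p(C)=1$, hence $C=\Theta_3$ and $R=\{a,b\}=\{d,e\}$; and $p(R)=7$, so $G[R]$ is the single edge $ab$. As $c\in\{a,b\}$, let $c=a$ by symmetry. Then $N(b)=\{a,u,w\}$, so $b,u,v,w\in D_3$ form a 4-cycle, contradicting Step 2.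

**Step 4: counting.** We conclude by comparing degrees. Let $B=V\setminus D_3$ and $n_3=|D_3|$. A one-vertex component of $G[D_3]$ sends $3$ edges to $B$, a two-vertex component sends $4$. So there are at least $2n_3$ edges between $D_3$ and $B$, and $\sum_Bd(v)\ge2n_3$. For $d\ge4$ we have $\frac56d\ge\frac{10}3$, that is, $d-\frac{10}3\ge\frac d6$. Hence
$$\sum_{v\in V}\Big(d(v)-\frac{10}3\Big)\ \ge\ -\frac{n_3}3+\frac16\sum_{B}d(v)\ \ge\ 0 .$$
So $2|E|\ge\frac{10}3|V|$, i.e. $p(G)\le0$, a contradiction. $\square$

**Corollary 7 (Conjecture 1 holds).** $W$ bounds all oriented graphs with maximum average degree $<10/3$.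

*Proof.* If an oriented graph has no homomorphism to $W$, its labeled graph is uncolorable and contains a critical subgraph $C$. It has no parallel edges, so $C\ne\Theta_3$. By Theorem 6, $p(C)\le0$, i.e. $2|E(C)|/|V(C)|\ge10/3$. $\square$

**Remark.** For labeled graphs the bound $0$ in Theorem 6 is attained: the critical labeling of $\Theta_{221}$ in Section 4 has $p=15-15=0$ and average degree exactly $10/3$. For oriented graphs we can do better.

## 8. The constants $17/5$ and $18/5$

Now let $P(G)=17|V|-10|E|$, i.e. $\alpha=17$, $\beta=10$. Here $P(\Theta_3)=34-30=4$ and $P(\Theta_{221})=51-50=1$. These two graphs are called *exceptional*.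

**Theorem 8.** If $G$ is a critical labeled graph and not exceptional, then $P(G)\le0$. Consequently:

(a) $W$ bounds all oriented graphs with maximum average degree $<17/5$; more generally, $W$ bounds every digraph (opposite arcs allowed) in which every nonempty subdigraph $H$ satisfies $|A(H)|<\frac{17}{10}|V(H)|$.

(b) $17/5$ cannot be replaced by any number larger than $18/5$.

So the best constant for oriented graphs lies in $[17/5,18/5]$; these notes do not determine it.

*Proof of (a) from the first statement.* A digraph not mapping to $W$ contains a critical $C$. Multiplicities are at most $2$, so $C\ne\Theta_3$. If $C$ were $\Theta_{221}$, it would consist of digons $xy$ and $xz$ and one arc, say $(y,z)$. But $f(x)=0$, $f(y)=3$, $f(z)=2$ colors it: a digon allows the differences $2,3$, and $f(z)-f(y)=4$. So $C$ is not exceptional, and $10|A(C)|\ge17|V(C)|$. For an oriented graph this says that the maximum average degree is at least $17/5$. $\square$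

*Proof of (b).* Let $V=\{a,b,c,x,y\}$ with arcs
$$a\to b,\ a\to c,\ a\to x,\ a\to y,\qquad x\to b\to y,\qquad x\to c\to y,\qquad b\to c .$$
This is an orientation of $K_5$ minus the edge $xy$. There are $9$ arcs on $5$ vertices, and subgraphs on at most $4$ vertices have average degree at most $3$, so the maximum average degree is $18/5$. Suppose $f$ is a homomorphism to $W$. Adjacent vertices have different colors.

If $f(x)\ne f(y)$, all five colors are distinct, so some vertex other than $a$, an out-neighbor of $a$, has color $f(a)+1$. This is impossible.

If $f(x)=f(y)=t$, then $x\to b\to y$ gives $f(b)-t\in\{2,3,4\}\cap\{1,2,3\}=\{2,3\}$, and likewise for $c$. As $f(b)\ne f(c)$ and $b\to c$ excludes $f(c)-f(b)=1$, we have $f(b)=t+3$, $f(c)=t+2$. So $f(a)\in\{t+1,t+4\}$. If $f(a)=t+4$, the arc $a\to x$ has difference $1$; if $f(a)=t+1$, the arc $a\to c$ has difference $1$. Both are impossible. $\square$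

**Why new arguments are needed.** In Step 4 above, equality is reached by degree-4 vertices all of whose neighbors lie in two-vertex components of $G[D_3]$. Such vertices must be studied. Also, a critical graph with $P=0$ is now allowed among the smaller ones, so more information must be squeezed out of the small cases.

From here to the end of Section 13 we prove the first statement of Theorem 8. Suppose it is false, and let $N$ be the least number of vertices of a counterexample. So non-exceptional critical graphs with fewer than $N$ vertices have $P\le0$. In particular: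
$$\text{a critical graph with fewer than }N\text{ vertices has }P\le4;\quad P\le1\text{ if it is not }\Theta_3;\quad P\le0\text{ if it has at least }4\text{ vertices.}\tag{1}$$
For a graph $G$ we write $\pi=P(G)$. The lemmas are stated for all critical graphs with at most $N$ vertices and suitable $\pi$, not only for counterexamples, since later we apply them to smaller graphs with $\pi=0$ as well.

## 9. Potentials of subsets, and absence of parallel edges

**Lemma 9.** Let $G$ be critical, $|V|\le N$, $R\subsetneq V$, $|R|\ge2$. Then $P(R)\ge\pi+13$; if $|V\setminus R|\ge2$, then $P(R)\ge\pi+16$; if $|V\setminus R|\ge3$, then $P(R)\ge\pi+17$.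

*Proof.* Downward induction on $|R|$. By Lemma 5, $P(R)\ge P(R')+17-P(C)$ with $|V(C)|\le|V\setminus R|+1<N$, so (1) applies to $C$. If $R'\ne V$, then $P(R)\ge(\pi+13)+17-4=\pi+26$. If $R'=V$, then $|V(C)|=|V\setminus R|+1$, and $P(C)\le4,1,0$ when $|V(C)|\ge2,3,4$ respectively. This gives $\pi+13$, $\pi+16$, $\pi+17$. $\square$

**Lemma 10.** Let $G$ be critical, non-exceptional, $|V|\le N$, $\pi\ge-1$. Then $|V|\ge4$ and $G$ has no parallel edges.

*Proof.* First the number of vertices. If $\pi=-1$, then $7|V|\equiv9\pmod{10}$, so $|V|\equiv7\pmod{10}$ and $|V|\ge7$. Let $\pi\ge0$. If $|V|=2$, then $|E|\ge3$; $|E|=3$ is $\Theta_3$, excluded, and $|E|\ge4$ gives $P<0$. If $|V|=3$, minimum degree 3 gives $2|E|\ge9$, so $|E|\ge5$, and $P\ge0$ gives $|E|\le5$. So the degrees are $4,3,3$. Solving for the three multiplicities gives $2,2,1$, i.e. $\Theta_{221}$, excluded. So $|V|\ge4$.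

Two vertices joined by parallel edges form a set with $P\le34-20=14$. By Lemma 9 this set has $P\ge\pi+16\ge16$ if $\pi\ge0$, as at least two vertices are outside. If $\pi=-1$, at least five vertices are outside, and $P\ge\pi+17=16$. Both contradict $P\le14$. $\square$

By Lemma 3, for every such $G$ the graph $G[D_3]$ is a forest.

## 10. Merging two neighbors of a leaf

**Definition (identification).** Let $G$ have no parallel edges. Let $T\subseteq V$, $\ell\in T$, and let $a\ne b$ be vertices outside $T$, both adjacent to $\ell$ and non-adjacent to each other. There is a unique value of $f(b)-f(a)$ for which $a$ and $b$ forbid the same 2-interval at $\ell$. Let $(G-T)/(a=_\ell b)$ be obtained from $G-T$ by merging $a,b$ into a vertex $z$ with this difference imposed; the labels at $b$ are shifted accordingly. Its edges are exactly those of $G-T$ (no loops arise, parallel edges may), and its colorings correspond to the colorings of $G-T$ in which $a,b$ forbid the same 2-interval at $\ell$. For example, if in a digraph $a\to\ell$ and $b\to\ell$, the imposed difference is $0$; if $a\to\ell\to b$, the intervals $\{f(a),f(a)+1\}$ and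 $\{f(b)-1,f(b)\}$ agree when $f(b)-f(a)=1$.

Merging replaces one flexible vertex by a much stronger saving: $a$ and $b$ together forbid only two colors at $\ell$.

**Lemma 11.** Let $G$ be critical, non-exceptional, $|V|\le N$, $\pi\ge0$. Let $T\subseteq D_3$ with $G[T]$ connected, $|T|=k\ge2$, let $\ell$ be a leaf of the tree $G[T]$ with neighbors $a,b\notin T$, and suppose $a,b$ are non-adjacent. Then $k=2$, and $H=(G-T)/(a=_\ell b)$ is critical, $P(H)=\pi-1$, $H\ne\Theta_3$.

*Proof.* **Step 1: $H$ is uncolorable.** We show that a coloring of $H$ would extend to $G$. It gives a coloring of $G-T$. Let $t_1$ be the neighbor of $\ell$ in $T$. Color $T\setminus\{\ell\}$ in order of non-increasing distance from $t_1$ in $G[T]$. When $t\ne t_1$ is colored, its neighbor on the tree path toward $t_1$ is not yet colored; when $t_1$ is colored, $\ell$ is not yet colored. So each vertex has at most two colored neighbors, and at most four colors are forbidden. Finally, at $\ell$, the vertices $a,b$ together forbid two colors and $t_1$ forbids two. So $G$ would be colorable, a contradiction.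

**Step 2: locate a critical subgraph.** Let $C\subseteq H$ be critical. Then $z\in V(C)$, since otherwise $C$ is a proper subgraph of $G$. Put $R=(V(C)\setminus\{z\})\cup\{a,b\}\subseteq V\setminus T$. It has one vertex more than $C$, and every edge of $C$ comes from an edge of $G[R]$, so $P(C)\ge P(R)-17$. Moreover $C\ne\Theta_3$: otherwise some vertex would be joined to $\{a,b\}$ by three edges of the simple graph $G$. As $|V(C)|<N$, (1) gives $P(C)\le1$, so $P(R)\le18$. Adding $\ell$ adds exactly the edges $\ell a,\ell b$, so $P(R\cup\{\ell\})=P(R)+17-20\le15$.

**Step 3: $C$ is all of $H$.** By Lemma 9, and since $\pi+16>15$, at most one vertex lies outside $R\cup\{\ell\}$. But all of $T\setminus\{\ell\}$ lies outside. So $k=2$ and $R=V\setminus T$. The set $T$ meets $3+3-1=5$ edges, so $P(R)=\pi-34+50=\pi+16$ and $P(C)\ge\pi-1$. Also $P(H)=P(R)-17=\pi-1$. We have $V(C)=V(H)$; if $C$ missed an edge of $H$, then $P(C)\ge\pi-1+10=\pi+9>1$, a contradiction. So $C=H$. $\square$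

## 11. Two six-vertex graphs that are always colorable

Two concrete graphs will survive the potential estimates in Section 12. We deal with them by hand first.

*Overlaps.* Let $\ell$ be adjacent to both of two given vertices, and let $\delta$ be the difference of their colors. Let $\mathrm{ov}_\ell(\delta)$ be the size of the intersection of the two 2-intervals that they forbid at $\ell$. For some $\delta_\ell$ it equals $2,1,0,0,1$ at $\delta=\delta_\ell,\delta_\ell+1,\dots,\delta_\ell+4$. The number of colors left at $\ell$ is $5-(4-\mathrm{ov}_\ell)=1+\mathrm{ov}_\ell$. By Fact 1(2), $\ell$ rules out at most $2-\mathrm{ov}_\ell$ colors at a further neighbor.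

**Lemma 12.** Every labeling of $K_{3,3}$ with parts $\{u,w,c\}$, $\{a,b,v\}$ plus the edge $ab$ is colorable.

*Proof.* The label of $ab$ lets $\delta=f(b)-f(a)$ take any value in some 3-interval $\Delta$. Color $a,b$ with difference $\delta$. If this does not extend, then $u,w,c$ together rule out all five colors at $v$, so $\sum_\ell(2-\mathrm{ov}_\ell(\delta))\ge5$, i.e. $\sum_\ell\mathrm{ov}_\ell(\delta)\le1$, the sum being over $\ell\in\{u,w,c\}$. Assume this for all three $\delta\in\Delta$. Then $\sum_{\delta\in\Delta}\sum_\ell\mathrm{ov}_\ell(\delta)\le3$. On the other hand, each $\mathrm{ov}_\ell$ vanishes at only two values, so $\sum_{\delta\in\Delta}\mathrm{ov}_\ell(\delta)\ge1$ for each $\ell$, and the double sum is at least $3$. Equality holds everywhere: the sum over $\ell$ is exactly $1$ at every $\delta\in\Delta$, and each $\mathrm{ov}_\ell$ has sum exactly $1$ on $\Delta$, so both its zeros lie in $\Delta$. The two zeros are consecutive, so they include the middle element of the 3-interval $\Delta$. Hence the sum over $\ell$ is $0$ at the middle element, a contradiction. $\square$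

**Lemma 13.** Every labeling of the graph with edges $xy,xz,yz,ux,uy,wx,wz,uv,vw,vy$ is colorable.

*Proof.* **Step 1: what non-extendability says.** Let $\delta=f(y)-f(x)$, which may take any value in a 3-interval $\Delta$. Both $u$ and $z$ are adjacent to $x$ and $y$; after $x,y$ are colored, the rest is a path $u,v,w,z$ with extra constraints from $x,y$. Let $A_u,A_z$ be the sets of colors left by $x,y$ at $u,z$. Let $A_v$ be the set of colors at $v$ compatible with $y$ and with some color of $A_u$, and $A_w$ the set of colors at $w$ compatible with $x$ and with some color of $A_z$. Then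
$$|A_v|\ge5-2-(2-\mathrm{ov}_u)=1+\mathrm{ov}_u,\qquad |A_w|\ge1+\mathrm{ov}_z .$$
If the coloring does not extend, no pair in $A_v\times A_w$ satisfies $vw$, so $|A_v|+|A_w|\le3$ by Fact 1(3). So $\mathrm{ov}_u+\mathrm{ov}_z\le1$, and if $\mathrm{ov}_u+\mathrm{ov}_z=1$, then $|A_v|=1+\mathrm{ov}_u$ and $|A_w|=1+\mathrm{ov}_z$.

Suppose no $\delta\in\Delta$ extends. On $\Delta$ both $\mathrm{ov}_u$ and $\mathrm{ov}_z$ are at most $1$, so $\Delta$ avoids $\delta_u$ and $\delta_z$, and each of the two functions reads $(1,0,0)$ or $(0,0,1)$ on $\Delta$. They read differently, since otherwise the sum is $2$ at an end of $\Delta$.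

**Step 2: normal form.** We choose frames to have few parameters. Let $f(x)=0$, so $f(y)=\delta$. By the frames of $u$ and then $y$, at $u$ the vertex $x$ forbids $\{0,1\}$ and $y$ forbids $\{\delta,\delta+1\}$. By the frame of $z$, at $z$ the vertex $x$ forbids $\{0,1\}$, and then $y$ forbids $\{\delta-\tau,\delta-\tau+1\}$ for some $\tau$. By the frames of $v,w$: $u$ forbids $\{f(u),f(u)+1\}$ at $v$, and $z$ forbids $\{f(z),f(z)+1\}$ at $w$. The remaining labels are: $y$ forbids $\{\delta+q,\delta+q+1\}$ at $v$; $x$ forbids $\{r,r+1\}$ at $w$; and $f(w)-f(v)\notin\{m,m+1\}$. Now $\delta_u=0$, $\delta_z=\tau$, and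
$$A_u=\{3,4\},\ \{4\},\ \{2\},\ \{2,3\}\quad\text{for }\delta=1,2,3,4,\qquad A_z(\delta)=A_u(\delta-\tau).$$
A set $\{i\}$ at $u$ rules out $\{i,i+1\}$ at $v$, and $\{i,i+1\}$ rules out $\{i+1\}$; the same holds from $z$ to $w$. At both ends of $\Delta$ the sum $\mathrm{ov}_u+\mathrm{ov}_z$ is $1$, so the equalities of Step 1 hold there. A set of size $1$ arises only if the two sets ruled out are disjoint 2-intervals; size $2$ in the other case means that the single color ruled out lies outside the 2-interval.

**Step 3: $\mathrm{ov}_u=(0,0,1)$, $\mathrm{ov}_z=(1,0,0)$ is impossible.** Here $\Delta=\{2,3,4\}$ and $\tau=1$.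

* $\delta=2$: $A_u=\{4\}$ rules out $\{4,0\}$ at $v$, and $|A_v|=1$; disjointness from $\{q+2,q+3\}$ gives $q\in\{4,0\}$. $A_z=A_u(1)=\{3,4\}$ rules out $\{4\}$ at $w$, and $|A_w|=2$; so $4\notin\{r,r+1\}$.
* $\delta=4$: $A_u=\{2,3\}$ rules out $\{3\}$ at $v$, and $|A_v|=2$; so $3\notin\{q+4,q\}$, i.e. $q\notin\{4,3\}$. $A_z=A_u(3)=\{2\}$ rules out $\{2,3\}$ at $w$, and $|A_w|=1$; disjointness from $\{r,r+1\}$ gives $r\in\{4,0\}$.

So $q=0$, and $r=0$ because $r=4$ is excluded by $4\notin\{r,r+1\}$. For $\delta=2$: $A_v=\mathbb Z_5\setminus\{4,0,2,3\}=\{1\}$ and $A_w=\mathbb Z_5\setminus\{4,0,1\}=\{2,3\}$; both differences $1,2$ must be forbidden by $vw$, so $m=1$. For $\delta=4$: $A_v=\mathbb Z_5\setminus\{3,4,0\}=\{1,2\}$ and $A_w=\mathbb Z_5\setminus\{2,3,0,1\}=\{4\}$; the differences $3,2$ must be forbidden, so $m=2$. Contradiction.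

**Step 4: $\mathrm{ov}_u=(1,0,0)$, $\mathrm{ov}_z=(0,0,1)$ is impossible.** Here $\Delta=\{1,2,3\}$ and $\tau=-1$.

* $\delta=1$: $A_u=\{3,4\}$ rules out $\{4\}$ at $v$, and $|A_v|=2$; $4\notin\{q+1,q+2\}$ gives $q\notin\{3,2\}$. $A_z=A_u(2)=\{4\}$ rules out $\{4,0\}$ at $w$, and $|A_w|=1$; so $r\in\{1,2\}$.
* $\delta=3$: $A_u=\{2\}$ rules out $\{2,3\}$ at $v$, and $|A_v|=1$; disjointness from $\{q+3,q+4\}$ gives $q\in\{1,2\}$. $A_z=A_u(4)=\{2,3\}$ rules out $\{3\}$ at $w$, and $|A_w|=2$; so $3\notin\{r,r+1\}$.

So $q=1$, and $r=1$ because $r=2$ is excluded. For $\delta=1$: $A_v=\mathbb Z_5\setminus\{4,2,3\}=\{0,1\}$ and $A_w=\mathbb Z_5\setminus\{4,0,1,2\}=\{3\}$; the differences $3,2$ must be forbidden, so $m=2$. For $\delta=3$: $A_v=\mathbb Z_5\setminus\{2,3,4,0\}=\{1\}$ and $A_w=\mathbb Z_5\setminus\{3,1,2\}=\{4,0\}$; the differences $3,4$ must be forbidden, so $m=3$. Contradiction. $\square$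

## 12. Components of $G[D_3]$ have at most two vertices

**Lemma 14.** Let $G$ be critical, non-exceptional, $|V|\le N$, $\pi\ge0$. Then every component of $G[D_3]$ has at most two vertices.

*Proof.* **Step 1: replace a path.** We repeat the argument of Theorem 6, with the extra knowledge from Lemma 11. By Lemma 10, $G$ is simple, and $G[D_3]$ is a forest. If the lemma fails, there are $u,v,w\in D_3$ as in Lemma 4, with the notation there. Put $T=\{u,v,w\}$. If $ab\notin E$, Lemma 11 with $\ell=u$ would give $k=2$, but $k=3$. So $ab\in E$, and likewise $de\in E$.

Let $C\subseteq G'$ be critical, $R=V(C)$, containing $j$ new edges; $j\ge1$ as before. Then $|V(C)|<N$ and $P(C)\ge P(R)-10j$. As $R\subseteq V\setminus T$ and $|R|\ge2$, Lemma 9 gives $P(R)\ge\pi+17\ge17$. If $j=1$, then $P(C)\ge7$, contradicting (1). So $j=2$, $\{a,b,d,e\}\subseteq R$, and $P(R)\le P(C)+20\le24$. Let $R'=R\cup T$.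

**Step 2: the case $c\notin R$ leads to the graph of Lemma 12.** Six edges are added, so $P(R')=P(R)+51-60\le15$, and $R'\ne V$. By Lemma 9, only one vertex can be outside $R'$, so $V\setminus R'=\{c\}$, and $P(R')\ge\pi+13\ge13$. Hence $P(R)\ge22$ and $P(C)\ge2$, so $C=\Theta_3$ by (1). Then $R=\{a,b\}=\{d,e\}$ and $V=\{a,b,c,u,v,w\}$. The vertex $c$ has degree at least $3$ and is not adjacent to $u,w$, so $N(c)=\{v,a,b\}$. So $G$ is $K_{3,3}$ with parts $\{u,w,c\},\{a,b,v\}$ plus the edge $ab$. This contradicts Lemma 12.

**Step 3: the case $c\in R$ leads to an exceptional $C$.** Seven edges are added, so $P(R')=P(R)+51-70\le5$. By Lemma 9, $R'=V$, so $P(R)=\pi+19$ and $P(C)\ge\pi-1$. If $C$ missed an edge of $G[R]$, then $P(C)\ge\pi+9>4$, contradicting (1). So $C$ is $G[R]$ plus both new edges, and $P(C)=\pi-1\ge-1$. As $ab\in E$, $C$ has parallel edges. By Lemma 10, applied to $C$, the graph $C$ is exceptional.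

*$C=\Theta_3$.* Then $R=\{a,b\}=\{d,e\}$ and $G[R]$ is the edge $ab$. Say $c=a$; then $N(b)=\{a,u,w\}$ and $b,u,v,w\in D_3$ form a 4-cycle, contradicting the forest property.

*$C=\Theta_{221}$.* Then $|R|=3$, and $G[R]$ is simple with $5-2=3$ edges, a triangle $xyz$. The new edges are parallel to two different edges of it, as no multiplicity is $3$; say $\{a,b\}=\{x,y\}$, $\{d,e\}=\{x,z\}$. If $c=x$, then $N(y)=\{x,z,u\}$ and $N(z)=\{x,y,w\}$, so $y,u,v,w,z\in D_3$ form a 5-cycle, a contradiction. Otherwise $c\in\{y,z\}$, and by the symmetry exchanging $y,u$ with $z,w$ we may take $c=y$. Then $G$ has the edges $xy,xz,yz,ux,uy,wx,wz,uv,vw,vy$, contradicting Lemma 13. $\square$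

## 13. Bad vertices and the discharging

Now let $G$ be a counterexample to the first statement of Theorem 8 with $N$ vertices: critical, non-exceptional, $\pi\ge1$. By Lemmas 10 and 14, $G$ is simple and the components of $G[D_3]$ are *singles*, with 3 neighbors in $B=V\setminus D_3$, or *pairs* $\{u,v\}$, where each of $u,v$ has two neighbors in $B$.

The plan is to give each vertex $v$ the charge $60d(v)-204$ and to move charge from $B$ to $D_3$. A vertex of $D_3$ has charge $-24$. The uniform rule would send $8$ along each edge to a single (three edges) and $12$ along each edge to a pair (four edges for a deficit of $48$). A degree-4 vertex has charge $36$. With $s$ neighbors in singles and $t$ in pairs it would send $8s+12t$. This is at most $36$ if $s+t\le3$, and if $s+t=4$ it is $32+4t$, at most $36$ exactly when $t\le1$. So the uniform rule fails exactly at the following vertices.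

**Definition (bad).** A vertex $x$ is *bad* if $d(x)=4$, all four neighbors of $x$ are in $D_3$, and at least two of them lie in pairs. For example, a degree-4 vertex adjacent to two singles and to one vertex from each of two pairs is bad.

Four lemmas show that near a bad vertex other vertices can pay more.

**Lemma 15.** If $\{u,v\}$ is a pair, $N(u)=\{v,x,b\}$, $N(v)=\{u,x,d\}$, and $b,d$ are colored (possibly $b=d$), then at most two colors of $x$ fail to extend to $u,v$.

*Proof.* Choose the frames of $u,v$ so that $x$ forbids $\{\xi,\xi+1\}$ at both $u$ and $v$, where $\xi=f(x)$. Let the lists left by $b,d$ be $\{l,l+1,l+2\}$ at $u$ and $\{m,m+1,m+2\}$ at $v$, and let $uv$ say $f(v)-f(u)\notin\{s,s+1\}$. For $\xi=l,l+1,l+2,l+3,l+4$ the available sets at $u$ are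
$$\{l+2\},\quad\{l\},\quad\{l,l+1\},\quad\{l,l+1,l+2\},\quad\{l+1,l+2\},$$
of sizes $1,1,2,3,2$; similarly at $v$ with $m$ in place of $l$. These sets are nonempty, so by Fact 1(3) failure requires the two sizes to sum to at most $3$. Let $t=m-l$. We list the sums for $\xi=l,\dots,l+4$.

* $t=0$: $2,2,4,6,4$. At most two failures.
* $t=2$: $4,3,3,4,4$. At most two failures. The case $t=3$ is symmetric (exchange $u$ and $v$).
* $t=1$: $3,2,3,5,5$. Only $l,l+1,l+2$ can fail. At $\xi=l$ the sets are $\{l+2\}$ at $u$ and $\{m+1,m+2\}=\{l+2,l+3\}$ at $v$, so failure needs $\{0,1\}=\{s,s+1\}$, i.e. $s=0$. At $\xi=l+1=m$ the sets are $\{l\}$ and $\{m+2\}=\{l+3\}$, so failure needs $3\in\{s,s+1\}$, which is false for $s=0$. So not all three fail. The case $t=4$ is symmetric. $\square$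

**Lemma 16.** A bad $x$ is not adjacent to both vertices of a pair.

*Proof.* Suppose it is adjacent to both vertices of the pair $\{u_0,v_0\}$, and let $y_1,y_2\in D_3$ be its other neighbors. We show that $x$ can always be colored, or that some set is too dense.

If $y_1y_2\in E$, then $\{y_1,y_2\}$ is also a pair. Color $G-\{x,u_0,v_0,y_1,y_2\}$; the third neighbors of $u_0,v_0,y_1,y_2$, other than $x$ and the partner, are in $B$ and are colored. By Lemma 15 at most $2+2$ colors of $x$ fail, so some color of $x$ extends to both pairs, and $G$ is colorable, a contradiction.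

If $y_1y_2\notin E$, let $H=(G-\{x,u_0,v_0\})/(y_1=_xy_2)$. It is uncolorable: otherwise at $x$ at most $2$ colors are excluded by $y_1,y_2$ and at most $2$ by Lemma 15, so $G$ is colorable. Let $C\subseteq H$ be critical. As in the proof of Lemma 11, $C$ contains the merged vertex, since otherwise it is a proper subgraph of $G$; and $C\ne\Theta_3$, since $G$ is simple. As $|V(C)|<N$, $P(C)\le1$. Let $R$ consist of $y_1,y_2$ and the other vertices of $C$. Then $P(R)\le P(C)+17\le18$, and adding $x$ adds exactly the edges $xy_1,xy_2$, so $P(R\cup\{x\})\le18+17-20=15$. But $u_0,v_0\notin R\cup\{x\}$, so Lemma 9 gives $P(R\cup\{x\})\ge\pi+16$, a contradiction. $\square$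

**Lemma 17.** Let $x$ be bad, $\{u,v\}$ a pair, $N(u)=\{v,x,b\}$, $N(v)=\{u,c,d\}$. Then $c,d$ are adjacent. Consequently $c,d$ are not bad; a pair has bad neighbors at no more than one of its two vertices; and if $b\in\{c,d\}$, then $b$ is not bad.

*Proof.* By Lemma 16, $x\ne c,d$. The vertices $x,c,d\in B$ and the four $D_3$-neighbors of $x$ are distinct, so $|V|\ge7$. Suppose $cd\notin E$. We merge $c$ and $d$ and watch $x$ become a vertex of degree 3. Lemma 11, with $T=\{u,v\}$ and $\ell=v$, gives a critical $H=(G-T)/(c=_vd)$ with $P(H)=\pi-1\ge0$ and $|V(H)|=|V|-3\ge4$. So $H$ is non-exceptional, and Lemma 14 applies to it. In $H$ the vertex $x$ has degree 3: it lost $u$ only, and it is not merged. Its three remaining neighbors are in $D_3(G)$, not in $T$, not adjacent to $T$ (as $T$ is a component of $G[D_3]$), and not merged (as $c,d\in B$). So they still have degree 3 in $H$. Hence a component of $H[D_3(H)]$ has at least 4 vertices, a contradiction.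

So $cd\in E$, and each of $c,d$ has a neighbor in $B$ and is not bad. These are all the neighbors of $v$ in $B$, so only $u$ can have bad neighbors. The last statement is immediate. $\square$

**Lemma 18.** In the situation of Lemma 17, if $c\ne b$ and $d(c)=4$, then $c$ has at most two neighbors in $D_3$ (similarly for $d$).

*Proof.* Now we merge at the other end of the pair. Since $x$ is bad and $b\in B$, $x$ and $b$ are non-adjacent. By Lemma 11 with $T=\{u,v\}$ and $\ell=u$, $H=(G-\{u,v\})/(x=_ub)$ is critical with $P(H)=\pi-1\ge0$. As before $|V(H)|\ge4$, so $H$ is non-exceptional and Lemma 14 applies. As $c\notin\{x,b\}$, the vertex $c$ is not merged and not adjacent to $u$; it lost only $v$ and has degree 3 in $H$. All neighbors of $c$ in $D_3(G)\setminus\{v\}$ have degree 3 in $H$: they are not in $T$, not adjacent to $T$, and not merged. By Lemma 14 there is at most one of them. Together with $v$, $c$ has at most two neighbors in $D_3$. The argument for $d$ is the same. $\square$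

**Discharging rules.** Each vertex $v$ starts with charge $60d(v)-204$. Each vertex of $B$ sends to each neighbor in $D_3$:

* $8$ if the neighbor is a single;
* if the neighbor lies in a pair: $9$ if the sender is bad; $15$ if the sender $c$ is adjacent to $v$ and not adjacent to $u$, where $\{u,v\}$ is the pair and $u$ has a bad neighbor; $12$ otherwise.

The alternatives $9$ and $15$ exclude each other: by Lemma 17 a sender of $15$ is not bad.

**Step 1: vertices of $D_3$ end with enough.** A single needs $24$ and receives $3\cdot8=24$. A pair needs $48$ in total. If it has no bad neighbor, it receives $4\cdot12=48$. Suppose $u$ has a bad neighbor $x$, with the notation of Lemma 17. If $b\notin\{c,d\}$, then $c$ and $d$ are not adjacent to $u$, since $N(u)=\{v,x,b\}$ and $x\ne c,d$; so each sends $15$ to $v$. The vertex $x$ sends $9$ to $u$, and $b$ sends at least $9$. The total is at least $15+15+9+9=48$. If, say, $b=c$, then $b$ is not bad and sends at least $12$ to each of $u$ and $v$; $d$ is not adjacent to $u$ and sends $15$; and $x$ sends $9$. The total is at least $12+12+15+9=48$.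

**Step 2: vertices of $B$ can pay.** If $d\ge5$, at most $15d$ is sent, and $15d\le60d-204$ because $45d\ge225$. Let $d(y)=4$, with charge $36$, with $s$ neighbors in singles and $t$ in pairs.

* If $y$ is bad, it sends $8s+9t\le36$.
* If $y$ sends some $15$, then it plays the role of $c$ or $d$ in Lemma 18, and it is different from $b$ because it is not adjacent to $u$. So it has at most two $D_3$-neighbors and sends at most $30$.
* Otherwise it sends $8s+12t$. As $y$ is not bad, $s+t\le3$, or $s+t=4$ and $t\le1$. In both cases it sends at most $36$.

**Step 3: the contradiction.** All final charges, summed over each pair and taken singly at all other vertices, are non-negative, and the total charge did not change. So $\sum_v(60d(v)-204)\ge0$, i.e. $120|E|\ge204|V|$, i.e. $10|E|\ge17|V|$ and $P(G)\le0$. This contradicts $\pi\ge1$ and proves the first statement of Theorem 8, and with it (a). $\square$
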